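# Twisted edges over the Cantor set: weakly continuously Urysohn spaces that are not continuously Urysohn

Throughout, all spaces are at least $T_1$, $\Delta=\{(x,x):x\in X\}$ is the diagonal of $X^2$, and labels $0,1$ are added mod $2$ in $\mathbb Z_2=\{0,1\}$.

## 1. The space $X(M,v)$: a doubled complete graph with twists

Let $2^\omega$ be the set of infinite $0$–$1$ sequences with the product topology, and write $[\sigma]=\{t\in2^\omega:\sigma\subset t\}$ for a finite sequence $\sigma$. For $s\ne t$ in $2^\omega$ let
$$\ell(s,t)=\min\{k:s(k)\neq t(k)\}$$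
be the length of the common initial segment. If $a,b,t$ are distinct, then $a$ and $b$ both agree with $t$ on the first $\min(\ell(a,t),\ell(t,b))$ coordinates, so
$$\ell(a,b)\ge\min(\ell(a,t),\ell(t,b)).\tag{1}$$

Fix $M\subseteq2^\omega$ and any function $v:[M]^2\to\mathbb Z_2$ on unordered pairs; write $v(s,t)$ for $v(\{s,t\})$ and $\ell(d)$ for $\ell(s,t)$ when $d=\{s,t\}$. We think of $v(d)=1$ as saying that the pair $d$ is *twisted*.

**Points.** Let
$$X=X(M,v)=(M\times\mathbb Z_2)\cup([M]^2\times\mathbb Z_2).$$
The points $(t,i)$ are called vertices and the points $(d,j)$ edges. So there are two vertices over each $t\in M$ and two edges over each pair $d$. The *support* is $\mathrm{sp}(t,i)=\{t\}$ and $\mathrm{sp}(d,j)=d$. We write $\bar x$ for $x$ with its second coordinate changed.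

**Labels.** For $u\in\mathrm{sp}(x)$ define $\lambda_u(x)\in\mathbb Z_2$. For a vertex, $\lambda_t(t,i)=i$. For an edge,
$$\lambda_u(d,j)=j\ \text{ if }u=\min d,\qquad \lambda_u(d,j)=j+v(d)\ \text{ if }u=\max d,$$
where min and max refer to the lexicographic order. Only two consequences are ever used. For an edge $x$ over $\{s,t\}$,
$$\lambda_s(x)+\lambda_t(x)=v(s,t),\tag{2}$$
and for $u\in d$,
$$\lambda_u(d,j)+\lambda_u(d,j')=j+j',\qquad\text{hence}\qquad\lambda_u(\bar x)=\lambda_u(x)+1.\tag{3}$$
For vertices $x$ the last formula is obvious. By (3), for each $u\in d$ and $i\in\mathbb Z_2$ exactly one of the two edges over $d$ has $\lambda_u=i$.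

**Topology.** Edges are isolated. The basic neighborhoods of a vertex are
$$U_n(t,i)=\{(t,i)\}\cup\{x\text{ an edge}:\mathrm{sp}(x)=\{s,t\},\ \ell(s,t)\ge n,\ \lambda_t(x)=i\}\qquad(n\in\omega).$$
That is, $W\subseteq X$ is open iff every vertex $(t,i)\in W$ has some $U_n(t,i)\subseteq W$. Since the sets $U_n(t,i)$ decrease with $n$, this is a topology. Since $U_n(t,i)$ contains only one vertex, namely $(t,i)$, each $U_n(t,i)$ is open. For $x\in U_n(t,i)$:
$$t\in\mathrm{sp}(x),\quad\lambda_t(x)=i,\quad\text{and every element of }\mathrm{sp}(x)\text{ agrees with }t\text{ on the first }n\text{ coordinates.}\tag{4}$$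
In particular $U_0(t,0)\cap U_0(t,1)=\emptyset$.

**A pair.** Let $M=\{s,t\}$ with $s<t$. Then $X$ has four vertices and two edges. If $v(s,t)=0$, the edge $(d,0)$ lies in $U_0(s,0)$ and $U_0(t,0)$, and $(d,1)$ lies in $U_0(s,1)$ and $U_0(t,1)$: the two edges run straight. If $v(s,t)=1$, then $(d,0)$ lies in $U_0(s,0)\cap U_0(t,1)$ and $(d,1)$ in $U_0(s,1)\cap U_0(t,0)$: they cross. The space itself is discrete, since $U_n(s,i)=\{(s,i)\}$ for $n>\ell(s,t)$.

**A convergent sequence.** Let $r=000\cdots$, $s_k=0^k1000\cdots$ and $M=\{r\}\cup\{s_k:k\in\omega\}$. Then $\ell(r,s_k)=k$ and $\ell(s_j,s_k)=\min(j,k)$ for $j\ne k$. So $U_{k+1}(s_k,i)=\{(s_k,i)\}$ and $(s_k,i)$ is isolated, while $U_n(r,i)$ consists of $(r,i)$ and one edge over $\{r,s_k\}$ for each $k\ge n$. Thus $X$ is two convergent sequences plus a discrete set. Note that it is the edges that converge to $(r,i)$; the vertices $(s_k,i)$ do not.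

**A triangle.** Walk from $(r,0)$ along the edge that has label $0$ at $r$; by (2) its label at $s$ is $v(r,s)$, so we reach $(s,v(r,s))$. Continue in this way to $t$ and back to $r$. We arrive at $(r,i)$ with $i=v(r,s)+v(s,t)+v(t,r)$. If the sum is $1$, the walk returns to the *other* vertex over $r$. Call a triangle $r,s,t$ **odd** in this case and **even** otherwise. Odd triangles are what the whole proof turns on.

## 2. Separating $x$ from $y$ by a function that varies continuously with $(x,y)$

The space $X(M,v)$ is built to tell apart two ways of choosing, continuously in $(x,y)$, a real function that separates $x$ from $y$.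

**Definition (wcU).** $X$ is *weakly continuously Urysohn* if there is a continuous $\phi:(X^2\setminus\Delta)\times X\to\mathbb R$ with $\phi(x,y,x)\ne\phi(x,y,y)$ for all $x\ne y$.

**Definition (cU).** $X$ is *continuously Urysohn* if there is a continuous $\psi:X^2\setminus\Delta\to C^*(X)$ with $\psi(x,y)(x)\neq\psi(x,y)(y)$ for all $x\ne y$. Here $C^*(X)$ is the space of bounded continuous real functions with the topology of uniform convergence, given by the norm $\|g\|=\sup_{x}|g(x)|$.

**Definition (submetrizable).** $X$ is *submetrizable* if some metric on $X$ generates a topology coarser than (or equal to) that of $X$. For instance, the Sorgenfrey line is submetrizable by the Euclidean metric.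

**Definition (zero-set diagonal).** $X$ has a *zero-set diagonal* if there is a continuous $f:X^2\to[0,\infty)$ with $f^{-1}(0)=\Delta$. A metric is such an $f$.

*Every submetrizable space is cU.* Let $\rho$ be a metric with a coarser topology and put $\psi(x,y)(z)=\min(1,\rho(x,z))$. Each $\psi(x,y)$ is bounded and continuous. Since $|\min(1,a)-\min(1,b)|\le|a-b|$, the triangle inequality gives $\|\psi(x,y)-\psi(x',y')\|\le\rho(x,x')$, so $\psi$ is continuous. Finally $\psi(x,y)(x)=0<\psi(x,y)(y)$.

*Every cU space is wcU.* Put $\phi(x,y,z)=\psi(x,y)(z)$. With $P=(x,y)$ and $P'=(x',y')$,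
$$|\psi(P')(z')-\psi(P)(z)|\le\|\psi(P')-\psi(P)\|+|\psi(P)(z')-\psi(P)(z)|,\tag{5}$$
and the right side is small for $P'$ near $P$ and $z'$ near $z$. So $\phi$ is continuous.

*Every space with a zero-set diagonal is wcU.* Put $\phi(x,y,z)=f(x,z)$. Then $\phi(x,y,x)=0\neq f(x,y)=\phi(x,y,y)$.

*Every wcU space is Hausdorff*, because $\phi(x,y,\cdot)$ is a continuous function with different values at $x$ and $y$. So an infinite set with the cofinite topology is $T_1$ but not wcU.

The question, taken from "Generalized Metrizable Spaces" (http://www.auburn.edu/~gruengf/papers/genmetricfinalb.pdf), is whether the implication cU $\Rightarrow$ wcU reverses: *is every wcU space cU?* The answer is no, without any set-theoretic assumption.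

**Theorem 3.** Let $M=2^\omega$ and $v(s,t)=\ell(s,t)\bmod2$. Then $X(M,v)$ is wcU, indeed has a zero-set diagonal, but it is not cU. So not every wcU space is cU.

Sections 4–6 prove this. Sections 7–10 determine exactly when $X(M,v)$ is cU, find the least cardinality of a counterexample, list further properties of the spaces $X(M,v)$, and give a positive result.

## 3. Compact and separable spaces, where wcU does give cU

Let $\phi$ witness wcU. Replacing $\phi$ by $\arctan\circ\phi$, which is injective in the value, we may assume that $\phi$ is bounded. The obvious attempt is to transpose: $\psi(x,y)=\phi(x,y,\cdot)\in C^*(X)$. This separates $x$ from $y$. What has to be checked is that $\psi$ is continuous for the *uniform* topology.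

**Compact $X$.** Here transposing works. Fix $P\in X^2\setminus\Delta$ and $\varepsilon>0$. For each $z\in X$ choose open $V_z\ni P$ and $W_z\ni z$ with $|\phi(P',z')-\phi(P,z)|<\varepsilon/2$ on $V_z\times W_z$. Finitely many $W_z$ cover $X$; let $V$ be the intersection of the corresponding $V_z$. If $P'\in V$ and $z'\in W_z$ (one of the chosen sets), then
$$|\phi(P',z')-\phi(P,z')|\le|\phi(P',z')-\phi(P,z)|+|\phi(P,z)-\phi(P,z')|<\varepsilon .$$
So $\|\psi(P')-\psi(P)\|\le\varepsilon$ on $V$. Without compactness the intersection of the $V_z$ need not be a neighborhood of $P$; Section 4 shows a case in which the transposed map is in fact discontinuous.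

**Fact A.** Every separable wcU space is submetrizable, hence cU.

*Proof.* Let $D$ be countable and dense. As $X$ is Hausdorff, $X^2\setminus\Delta$ is open in $X^2$, so $D^2\setminus\Delta$ is dense in it. For $x\ne y$ the map $(a,b)\mapsto\phi(a,b,x)-\phi(a,b,y)$ is continuous on $X^2\setminus\Delta$ and nonzero at $(x,y)$, so it is nonzero at some $(a,b)\in D^2\setminus\Delta$. Hence the countably many continuous functions $\phi(a,b,\cdot)$ with $(a,b)\in D^2\setminus\Delta$ separate the points of $X$. They give a continuous injection of $X$ into a countable power of $\mathbb R$, which is metrizable; pull the metric back. $\square$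

So a counterexample must be neither compact nor separable. In particular it is uncountable.

## 4. A zero-set diagonal for $X(M,v)$

Now let $X=X(M,v)$ with arbitrary $M$ and $v$. We need a continuous $f\geq 0$ on $X^2$ that vanishes exactly on $\Delta$. It will be a sum of two parts: $e$ separates all pairs except $x,\bar x$, and $1-K$ separates those.

**Step 1: a kernel that separates $x$ from $\bar x$.** Put $K(x,z)=0$ if $\mathrm{sp}(x)\cap\mathrm{sp}(z)=\emptyset$, and otherwise
$$K(x,z)=(-1)^{\lambda_u(x)+\lambda_u(z)}\qquad\text{for any }u\in\mathrm{sp}(x)\cap\mathrm{sp}(z).$$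
This is well defined: if there are two common elements, then $x=(d,j)$ and $z=(d,j')$ have the same support $d$, and by (3) either $u\in d$ gives $(-1)^{j+j'}$. Clearly $K$ is symmetric, $K(x,x)=1$, and $K(x,\bar x)=-1$ by (3).

**Step 2: $K$ is continuous on $X^2$.** We show that every point of $X^2$ has a neighborhood on which $K$ is constant. A pair of edges is an isolated point of $X^2$. By symmetry of $K$, four cases remain.

* At $((t,i),(t,i'))$: on $U_0(t,i)\times U_0(t,i')$, by (4), $t$ is in both supports with labels $i$ and $i'$, so $K\equiv(-1)^{i+i'}$.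
* At $((t,i),(t',i'))$ with $t\ne t'$: let $n=\ell(t,t')+1$. For $x\in U_n(t,i)$ and $z\in U_n(t',i')$, the elements of $\mathrm{sp}(x)$ agree with $t$, and those of $\mathrm{sp}(z)$ with $t'$, on the first $n$ coordinates. As $t$ and $t'$ differ at coordinate $\ell(t,t')<n$, the supports are disjoint. So $K\equiv0$ there.
* At $((t,i),z)$ with $z$ an edge and $t\in\mathrm{sp}(z)$: for $x\in U_0(t,i)$ we have $t\in\mathrm{sp}(x)\cap\mathrm{sp}(z)$ and $K(x,z)=(-1)^{i+\lambda_t(z)}$, so $K$ is constant on $U_0(t,i)\times\{z\}$.
* At $((t,i),z)$ with $z$ an edge and $t\notin\mathrm{sp}(z)$: take $n>\ell(t,w)$ for both $w\in\mathrm{sp}(z)$. For $x\in U_n(t,i)$ every element of $\mathrm{sp}(x)$ agrees with $t$ on the first $n$ coordinates, and no $w\in \mathrm{sp}(z)$ does. So $K\equiv0$ on $U_n(t,i)\times\{z\}$.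

**Step 3: a function that separates everything else.** For $k\in\omega$ define $p_k$ from $X$ to the discrete set $2^k\sqcup[M]^2$ by
$$p_k(t,i)=t{\restriction}k,\qquad p_k(d,j)=\begin{cases}t{\restriction}k&\text{if }d=\{s,t\},\ \ell(d)\ge k,\\ d&\text{if }\ell(d)<k.\end{cases}$$
In the first case for edges $s{\restriction}k=t{\restriction}k$, so this makes sense. On $U_k(t,i)$ the map $p_k$ is constantly $t{\restriction}k$, so $p_k$ is continuous. Clearly $p_k(x)=p_k(\bar x)$.

If $z\notin\{x,\bar x\}$, then $\mathrm{sp}(x)\ne\mathrm{sp}(z)$ and $p_k(x)\ne p_k(z)$ for all large $k$. Indeed, for vertices over $t\ne t'$ take $k>\ell(t,t')$. For edges over $d\ne d'$ take $k>\ell(d),\ell(d')$; the values are $d$ and $d'$. For an edge over $d$ and a vertex take $k>\ell(d)$; the values are $d$ and a finite sequence. Let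
$$e(x,z)=\sum_{k\in\omega}2^{-k}\,[\,p_k(x)\ne p_k(z)\,],$$
where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. Each summand is locally constant on $X^2$ and the series converges uniformly, so $e$ is continuous. Moreover $e\ge0$, and $e(x,z)=0$ iff $z\in\{x,\bar x\}$.

**Proposition 1.** $f=e+1-K:X^2\to[0,\infty)$ is continuous and $f^{-1}(0)=\Delta$. Hence $X(M,v)$ is Hausdorff and wcU.

*Proof.* Both $e$ and $1-K$ are continuous and nonnegative. If $f(x,z)=0$, then $e(x,z)=0$ and $K(x,z)=1$. So $z\in\{x,\bar x\}$, and $z\neq\bar x$ because $K(x,\bar x)=-1$; thus $z=x$. Conversely $f(x,x)=0+1-1=0$. Therefore $\Delta$ is closed in $X^2$, so $X$ is Hausdorff (in particular $T_1$), and $X$ is wcU via $\phi(x,y,z)=f(x,z)$. $\square$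

**Why transposing this $\phi$ fails.** Note $0\le f\le4$, so $f(x,\cdot)\in C^*(X)$. Let $t$ be a non-isolated point of $M$, and let $x$ be an edge over $\{s,t\}$ in $U_n(t,i)$. Test at the vertex $z=(s,\lambda_s(x))$. Then $K(x,z)=1$ but $K((t,i),z)=0$. Also $p_k(x)\ne p_k(z)$ iff $k>\ell(s,t)$, and likewise $t{\restriction}k\ne s{\restriction}k$ iff $k>\ell(s,t)$, so $e(x,z)=e((t,i),z)$. Hence
$$f(x,z)-f((t,i),z)=-1,\qquad\|f(x,\cdot)-f((t,i),\cdot)\|\ge1 .$$
Such edges $x$ exist for every $n$, so $(x,y)\mapsto f(x,\cdot)$ is not continuous at $((t,i),y)$ for any $y\neq (t,i)$. Joint continuity is not violated, because the point $z$ that sees the jump moves with $s$: for a *fixed* $z$ over $s$, no edge of $U_n(t,i)$ with $n>\ell(s,t)$ has $s$ in its support.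

This defeats one witness. We must show that for suitable $v$ *every* witness of cU is impossible. The idea is that an edge $x$ over $\{s,t\}$ with large $\ell(s,t)$ is close to a vertex over $s$ and also to a vertex over $t$. So for a norm-continuous $\psi$, the single function $\psi(x,\bar x)$ approximates both $\psi((s,0),(s,1))$ and, up to the sign given by the twist, $\psi((t,0),(t,1))$. Around an odd triangle the signs multiply to $-1$.

## 5. A cU witness forbids odd triangles

For $n:M\to\omega$, $t\mapsto n_t$, let $\Gamma_n$ be the graph on $M$ in which $s\ne t$ are adjacent iff $\ell(s,t)\ge\max(n_s,n_t)$. A triangle of $\Gamma_n$ is odd if $v(r,s)+v(s,t)+v(t,r)=1$.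

**Proposition 2.** If $X(M,v)$ is cU, then there is $n:M\to\omega$ such that $\Gamma_n$ has no odd triangle.

*Proof.* Let $\psi_0:X^2\setminus\Delta\to C^*(X)$ witness cU.

**Step 1: make the witness positive and antisymmetric.** This turns a crossing of edges into a change of sign. By (5), with $z=x$, $z'=x'$, the map $(x,y)\mapsto\psi_0(x,y)(x)$ is continuous, and so is $(x,y)\mapsto\psi_0(x,y)(y)$. Hence the sign $\varepsilon(x,y)\in\{1,-1\}$ of the nonzero number $\psi_0(x,y)(x)-\psi_0(x,y)(y)$ is locally constant. So $\theta=\varepsilon\psi_0$ is continuous into $C^*(X)$, and $\theta(x,y)(x)>\theta(x,y)(y)$. Put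
$$\psi(x,y)=\theta(x,y)-\theta(y,x).$$
Then $\psi$ is continuous, $\psi(y,x)=-\psi(x,y)$, and
$$\psi(x,y)(x)-\psi(x,y)(y)=[\theta(x,y)(x)-\theta(x,y)(y)]+[\theta(y,x)(y)-\theta(y,x)(x)]>0 .$$

**Step 2: choose $n$.** For $t\in M$ let
$$g_t=\psi((t,0),(t,1)),\qquad\delta_t=g_t(t,0)-g_t(t,1).$$
Then $0<\delta_t\le2\|g_t\|$. The sets $U_n(t,0)\times U_n(t,1)$ are disjoint from $\Delta$ and form a neighborhood base at $((t,0),(t,1))$. So by continuity of $\psi$ there is $n_t$ with
$$\|\psi(x,y)-g_t\|<\delta_t/7\quad\text{for all }(x,y)\in U_{n_t}(t,0)\times U_{n_t}(t,1).\tag{6}$$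

**Step 3: compare $g_s$ and $g_t$ along an edge.** We claim that if $s,t$ are adjacent in $\Gamma_n$, then
$$\|g_s-(-1)^{v(s,t)}g_t\|<(\delta_s+\delta_t)/7.\tag{7}$$
Let $d=\{s,t\}$, let $x$ be the edge over $d$ with $\lambda_s(x)=0$, and let $y=\bar x$, so $\lambda_s(y)=1$ by (3). As $\ell(d)\ge n_s$, we have $(x,y)\in U_{n_s}(s,0)\times U_{n_s}(s,1)$, so (6) gives $\|\psi(x,y)-g_s\|<\delta_s/7$. By (2), $\lambda_t(x)=v(s,t)$ and $\lambda_t(y)=v(s,t)+1$; also $\ell(d)\ge n_t$.

* If $v(s,t)=0$, then $(x,y)\in U_{n_t}(t,0)\times U_{n_t}(t,1)$ and $\|\psi(x,y)-g_t\|<\delta_t/7$.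
* If $v(s,t)=1$, then $(y,x)\in U_{n_t}(t,0)\times U_{n_t}(t,1)$, and by antisymmetry $\|\psi(x,y)+g_t\|=\|{-\psi(y,x)}+g_t\|<\delta_t/7$.

In both cases $\|\psi(x,y)-(-1)^{v(s,t)}g_t\|<\delta_t/7$, and the triangle inequality gives (7).

**Step 4: go around a triangle.** Suppose $r,s,t$ is an odd triangle in $\Gamma_n$, named so that $\delta_r$ is the largest of $\delta_r,\delta_s,\delta_t$. Write $\varepsilon_{ab}=(-1)^{v(a,b)}$. Then $\varepsilon_{rs}\varepsilon_{st}\varepsilon_{tr}=-1$, so
$$g_r-(-1)g_r=(g_r-\varepsilon_{rs}g_s)+\varepsilon_{rs}(g_s-\varepsilon_{st}g_t)+\varepsilon_{rs}\varepsilon_{st}(g_t-\varepsilon_{tr}g_r).$$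
By (7) for $rs$, $st$, $tr$,
$$2\|g_r\|<\tfrac17\big[(\delta_r+\delta_s)+(\delta_s+\delta_t)+(\delta_t+\delta_r)\big]=\tfrac27(\delta_r+\delta_s+\delta_t)\le\tfrac67\delta_r .$$
But $\delta_r\le2\|g_r\|$ and $\delta_r>0$, a contradiction. $\square$

Naming $r$ by the largest $\delta$ lets us avoid any common lower bound for the $\delta_t$. The constant $7$ could be any number larger than $6$.

## 6. Odd triangles in $2^\omega$ by Baire category

By Proposition 2 everything is now a question about the graphs $\Gamma_n$. Three cases by hand show what $v$ and $M$ have to do.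

* *$v\equiv0$.* All triangles are even, and Proposition 2 says nothing. In fact Theorem 4 below, with $h\equiv0$ in its condition (d), shows that $X(M,0)$ is submetrizable.
* *$M$ countable.* Let $t_0,t_1,\dots$ list $M$ without repetition and choose $n_{t_j}>\ell(t_i,t_j)$ for all $i<j$. Then $\ell(t_i,t_j)<n_{t_j}$ whenever $i<j$, so $\Gamma_n$ has no edges at all. This agrees with Fact A.
* *$v\equiv1$ and $M$ uncountable.* Every triangle is odd, as $1+1+1=1$. For any $n:M\to\omega$ some set $\{t\in M:n_t\le k\}$ is uncountable, and since there are only finitely many $\sigma\in2^k$, three of its points agree on the first $k$ coordinates. These have pairwise $\ell\ge k$, so they form an odd triangle in $\Gamma_n$. By Propositions 1 and 2, $X(M,1)$ is wcU and not cU.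

For the labelling in Theorem 3, triangles of both parities occur. Of three distinct points of $2^\omega$, at the first coordinate where they do not all agree, two agree with each other and the third, say $r$, differs from both. Hence $\ell(r,s)=\ell(r,t)=m<\ell(s,t)=q$ for some $m,q$. With $v=\ell\bmod2$ the sum around the triangle is $q+2m\equiv q$. So we must find a triangle of $\Gamma_n$ in which the closest pair splits at an odd level.

*Proof of Theorem 3.* The space is wcU with a zero-set diagonal by Proposition 1. By Proposition 2 it suffices to find, for every $n:2^\omega\to\omega$, an odd triangle in $\Gamma_n$.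

**Step 1: make $n$ bounded on a dense part of a basic set.** Let $A_k=\{t:n_t\le k\}$. Since $2^\omega=\bigcup_kA_k$, by the Baire category theorem the closure of some $A_k$ has nonempty interior. So there is a finite sequence $\sigma$ with $A_k$ dense in $[\sigma]$. This stays true for every extension of $\sigma$, so we may assume $m:=|\sigma|\ge k$.

**Step 2: choose the triangle.** Choose a finite sequence $\tau\supseteq\sigma^\frown0$ of odd length $q>m$. By density there are
$$s\in A_k\cap[\tau^\frown0],\qquad t\in A_k\cap[\tau^\frown1],\qquad r\in A_k\cap[\sigma^\frown1].$$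
Then $\ell(s,t)=q$, as $s,t$ both extend $\tau$ and differ at coordinate $q$. Also $\ell(r,s)=\ell(r,t)=m$, as all three extend $\sigma$, while $s(m)=t(m)=0$ and $r(m)=1$. Since $q>m\ge k\ge\max(n_r,n_s,n_t)$, the points $r,s,t$ form a triangle in $\Gamma_n$. Its $v$-sum is $q+2m\equiv1$, so it is odd. $\square$

## 7. For $X(M,v)$: cU, submetrizable and balanced labellings coincide

The absence of odd triangles is not only necessary for cU; it gives much more.

**Theorem 4.** For $M\subseteq2^\omega$ and $v:[M]^2\to\mathbb Z_2$ the following are equivalent: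

* (a) $X(M,v)$ is cU;
* (b) $X(M,v)$ is submetrizable;
* (c) there is $n:M\to\omega$ such that $\Gamma_n$ has no odd triangle;
* (d) there are $n:M\to\omega$ and $h:M\to\mathbb Z_2$ with $v(s,t)=h(s)+h(t)$ whenever $\ell(s,t)\ge\max(n_s,n_t)$.

*Proof.* (a)$\Rightarrow$(c) is Proposition 2, and (b)$\Rightarrow$(a) was shown in Section 2. We prove (c)$\Rightarrow$(d)$\Rightarrow$(b).

**Step 1, toward (d): every closed walk in $\Gamma_n$ has $v$-sum $0$.** Let $n$ be as in (c). We use induction on the length $k$ of the walk. There are no closed walks of length $1$, and one of length $2$ goes along an edge and back, with sum $0$. Let $k\ge3$. Choose a vertex $t$ of the cyclic walk with $n_t$ maximal among the vertices of the walk, and let $a,b$ be the vertices just before and just after (one occurrence of) $t$. By adjacency $\ell(a,t)\ge n_t$ and $\ell(b,t)\ge n_t$. So, if $a\neq b$, (1) gives $\ell(a,b)\ge n_t\ge\max(n_a,n_b)$, and $a,b$ are adjacent.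

* If $a=b$, delete the steps $a\to t\to a$. The sum is unchanged and the length becomes $k-2$. Here $k\ne3$, because in a closed walk of length $3$ the vertices $a$ and $b$ are adjacent, hence distinct. So $k-2\ge2$ and the induction hypothesis applies.
* If $a\ne b$, then $a,t,b$ is a triangle of $\Gamma_n$, hence even, so $v(a,t)+v(t,b)=v(a,b)$. Replace $a\to t\to b$ by $a\to b$. This gives a closed walk of length $k-1\ge2$ with the same sum.

**Step 2: define $h$.** In each connected component of $\Gamma_n$ fix a base point, and let $h(t)$ be the $v$-sum along any walk from the base point of its component to $t$. Two such walks together form a closed walk (or both are trivial), so by Step 1 their sums are equal and $h$ is well defined. If $\ell(s,t)\ge\max(n_s,n_t)$ with $s\ne t$, then $s,t$ are adjacent; extending a walk to $s$ by the step $s\to t$ gives $h(t)=h(s)+v(s,t)$. This is (d).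

**Step 3, (d)$\Rightarrow$(b): a continuous function that separates $x$ from $\bar x$.** Given $n,h$ as in (d), define $G:X\to\{1,-1\}$. For vertices, $G(t,i)=(-1)^{i+h(t)}$. For an edge $x=(d,j)$: if some $u\in d$ has $\ell(d)\ge n_u$, put $G(x)=(-1)^{\lambda_u(x)+h(u)}$; otherwise put $G(x)=(-1)^j$. If both elements $s,t$ of $d$ qualify, then $\ell(d)\ge\max(n_s,n_t)$, and by (2) and (d)
$$\lambda_s(x)+h(s)+\lambda_t(x)+h(t)=v(s,t)+h(s)+h(t)=0,$$
so the two values agree. On $U_{n_t}(t,i)$ every edge has $t$ as a qualifying element with label $i$, so $G$ is constantly $(-1)^{i+h(t)}$ there. Hence $G$ is continuous. By (3), $G(\bar x)=-G(x)$ (the same $u$ qualifies for $x$ and $\bar x$).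

**Step 4: the metric.** By Step 3 of Section 4, the continuous maps $p_k$ into discrete spaces separate all pairs of points except the pairs $x,\bar x$, and $G$ separates those. So $(G,p_0,p_1,\dots)$ is a continuous injection of $X$ into a countable product of discrete spaces, which is metrizable. Pulling back the metric shows (b). $\square$

## 8. The least cardinality of a counterexample

**Theorem 5.** Let $M\subseteq2^\omega$. There is $v$ such that the wcU space $X(M,v)$ is not cU if and only if $M$ is uncountable. Consequently $\omega_1$ is (in ZFC) the least cardinality of a wcU space that is not cU.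

*Proof.* A countable wcU space is separable, hence cU by Fact A. If $M$ is countable, so is $X(M,v)$; this gives "only if". It also shows that a wcU space that is not cU has cardinality at least $\omega_1$. If $|M|=\omega_1$, then $|X(M,v)|=\omega_1$, so "if" gives the last sentence of the theorem.

For "if", let $M$ be uncountable. The labelling $v\equiv1$ of Section 6 already suffices. Here is a second labelling, for which the contradiction comes from a different place: evenness of triangles would produce a homogeneous set that cannot exist.

**Step 1: the labelling.** Pick $M'\subseteq M$ with $|M'|=\omega_1$ and a well-order $\prec$ of $M'$ in type $\omega_1$. For $s,t\in M'$ let $v(s,t)=0$ iff $\prec$ and the lexicographic order agree on $\{s,t\}$. Let $v=0$ on all other pairs.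

**Step 2: no uncountable $B\subseteq M'$ has $v\equiv0$ on $[B]^2$.** Such a $B$ would have order type $\omega_1$ under $\prec$, and its $\prec$-enumeration would be a lexicographically increasing $\omega_1$-sequence in $2^\omega$. There is none (Sierpiński). To see this, suppose $(x_\alpha)_{\alpha<\omega_1}$ is lexicographically increasing. Let $m_\alpha=\ell(x_\alpha,x_{\alpha+1})$ and $\sigma_\alpha=x_{\alpha+1}{\restriction}(m_\alpha+1)$. As $x_\alpha<x_{\alpha+1}$, the sequence $\sigma_\alpha$ ends in $1$, and $x_\alpha$ extends $\sigma_\alpha$ with this last entry changed to $0$. There are only countably many finite sequences, so $\sigma_\alpha=\sigma_\beta$ for some $\alpha<\beta$. Then $x_\beta$ extends $\sigma_\alpha$ with its last entry changed to $0$, while $x_{\alpha+1}$ extends $\sigma_\alpha$. So $x_\beta<x_{\alpha+1}$, contradicting $\alpha+1\le\beta$.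

**Step 3: $X(M,v)$ is not cU.** Suppose it is, and let $n$ be as in Proposition 2. As $M'$ is uncountable, some $\{t\in M':n_t\le k\}$ is uncountable. As $2^k$ is finite, there is $\sigma\in2^k$ such that $A=\{t\in M'\cap[\sigma]:n_t\le k\}$ is uncountable. Any two points $s,t$ of $A$ have $\ell(s,t)\ge k\ge\max(n_s,n_t)$, so they are adjacent in $\Gamma_n$. Fix $r\in A$ and $i\in\mathbb Z_2$ such that $B=\{t\in A\setminus\{r\}:v(r,t)=i\}$ is uncountable. For distinct $s,t\in B$ the triangle $r,s,t$ is even, so $v(s,t)=v(r,s)+v(r,t)=2i=0$. This contradicts Step 2. $\square$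

## 9. Local and covering properties of $X(M,v)$

A *Moore space* is a regular space with a *development*: a sequence of open covers $\mathcal G_n$ such that for each $x$ the stars $\mathrm{St}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a neighborhood base at $x$. In a metric space the covers by balls of radius $2^{-n}$ form one, since each star of $x$ lies in the ball of radius $2^{1-n}$ about $x$. A space is *metacompact* if every open cover has a point-finite open refinement that covers the space; for instance, every compact space is metacompact.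

**Proposition 6.** Every $X=X(M,v)$ is zero-dimensional, Moore, metacompact and locally metrizable.

*Proof.*

**Zero-dimensional.** We show that each $U_n(t,i)$ is closed. Edges outside it are isolated. The set $U_0(t,1-i)$ is a neighborhood of $(t,1-i)$ disjoint from $U_0(t,i)\supseteq U_n(t,i)$. If $t'\ne t$ and $m>\ell(t,t')$, then by (4) no support of a point of $U_m(t',i')$ contains $t$, whereas every support of a point of $U_n(t,i)$ does; so $U_m(t',i')\cap U_n(t,i)=\emptyset$. Since singletons of edges are clopen as well ($X$ is $T_1$), $X$ has a base of clopen sets.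

**Moore.** $X$ is $T_1$ with a clopen base, so it is regular. Let
$$\mathcal G_n=\{U_n(t,i):(t,i)\in M\times\mathbb Z_2\}\cup\{\{x\}:x\text{ an edge}\}.$$
Since $U_n(t,i)$ is the only member of $\mathcal G_n$ that contains the vertex $(t,i)$, it is the star of $(t,i)$. If $x$ is an edge over $d$ and $n>\ell(d)$, then no $U_n(t,i)$ contains $x$, so the star of $x$ is $\{x\}$. Thus $(\mathcal G_n)$ is a development.

**Metacompact.** Given an open cover, choose for each vertex $(t,i)$ one set $U_n(t,i)$ inside a member of the cover, and add all singletons of edges. This is an open refinement covering $X$. A vertex lies in exactly one of its members. An edge $x$ over $\{s,t\}$ can lie only in the set chosen for $(s,\lambda_s(x))$, the one chosen for $(t,\lambda_t(x))$, and $\{x\}$. So the refinement is point-finite.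

**Locally metrizable.** Edges are isolated, so it suffices to metrize $U_0(t,i)$. Put $w(t,i)=0$ and $w(x)=2^{-\ell(d)}$ for an edge $x\in U_0(t,i)$ over $d$. For distinct $x,y$ let $\rho(x,y)=\max(w(x),w(y))$, and let $\rho(x,x)=0$. Distinct points have positive distance, because at least one of them is an edge. For $x\ne z$ and $y\ne x,z$ we have $\rho(x,z)\le\max(\rho(x,y),\rho(y,z))$; for $y\in\{x,z\}$, or $x=z$, this is trivial. So $\rho$ is a metric. The ball of radius $w(x)$ about an edge $x$ is $\{x\}$. The ball of radius $r>0$ about $(t,i)$ is $\{x:w(x)<r\}=U_n(t,i)$, where $n$ is the least element of $\omega$ with $2^{-n}<r$. So $\rho$ generates the topology of $U_0(t,i)$. $\square$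

In particular the space of Theorem 3 has all these properties and a zero-set diagonal. So these properties, even together, do not yield cU.

## 10. Partitions of unity on $X^2\setminus\Delta$

Another attempt at a positive answer is to patch: near a point $(a,b)$ of $X^2\setminus\Delta$ use one fixed function that separates $a$ from $b$, and glue these choices by a partition of unity. This section shows exactly what is needed for that. For $g\in C^*(X)$ let
$$T_g=\{(x,y)\in X^2:g(x)\ne g(y)\},$$
an open subset of $X^2$ disjoint from $\Delta$. In a locally finite partition of unity $(q_\alpha)$ the cozero sets $\{q_\alpha>0\}$ form a locally finite family.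

**Theorem 7.** $X$ is cU iff the following condition holds:

(N) $X^2\setminus\Delta$ has a locally finite partition of unity $(q_\alpha)$ such that each cozero set $\{q_\alpha>0\}$ is contained in some $T_{g_\alpha}$, $g_\alpha\in C^*(X)$.

In particular, if $X$ is wcU and $X^2\setminus\Delta$ is paracompact, then $X$ is cU.

*Proof.*

**Step 1: (N) implies cU.** The point is that plain sums $\sum q_\alpha g_\alpha$ might cancel, so we insert signs. On $\{q_\alpha>0\}$ let $s_\alpha(x,y)$ be the sign of $g_\alpha(x)-g_\alpha(y)$. This difference is continuous and nonzero there, so $s_\alpha$ is locally constant. Extend $q_\alpha s_\alpha$ by $0$ to $X^2\setminus\Delta$. It is continuous on the open set $\{q_\alpha>0\}$, and at points where $q_\alpha=0$ it is continuous because $|q_\alpha s_\alpha|\leq q_\alpha$ everywhere. By local finiteness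
$$\psi(x,y)=\sum_\alpha q_\alpha(x,y)s_\alpha(x,y)\,g_\alpha$$
is, near each point, a finite sum of continuous maps into $C^*(X)$, so $\psi$ is continuous. Moreover
$$\psi(x,y)(x)-\psi(x,y)(y)=\sum_\alpha q_\alpha(x,y)\,|g_\alpha(x)-g_\alpha(y)|>0,$$
since some $q_\alpha(x,y)>0$, and then $(x,y)\in T_{g_\alpha}$.

**Step 2: cU implies (N).** We pull back a partition of unity from a metric space. Let $\psi$ witness cU, and for $P=(x,y)$ put $\delta(P)=|\psi(P)(x)-\psi(P)(y)|>0$. By (5), $\delta$ is continuous, so
$$\Psi(P)=(\psi(P),\delta(P))\in C^*(X)\times(0,\infty)$$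
is a continuous map into a metric space. Let $O_P=B(\psi(P),\delta(P)/8)\times(\delta(P)/2,\infty)$, where $B(\psi(P),\delta(P)/8)$ is the open ball; $O_P$ is an open set that contains $\Psi(P)$. If $Q=(u,w)$ and $\Psi(Q)\in O_P$, then $\|\psi(Q)-\psi(P)\|<\delta(P)/8$ and $\delta(Q)>\delta(P)/2$, so
$$|\psi(P)(u)-\psi(P)(w)|\ge\delta(Q)-2\cdot\tfrac{\delta(P)}8>\tfrac{\delta(P)}2-\tfrac{\delta(P)}4>0 .$$
Thus $\Psi^{-1}(O_P)\subseteq T_{\psi(P)}$. The set $\bigcup_PO_P$ is metrizable, hence paracompact (Stone), so it has a locally finite partition of unity in which each cozero set lies in some $O_P$. Composing its members with $\Psi$ gives a partition of unity on $X^2\setminus\Delta$. It is locally finite because $\Psi$ is continuous, and each of its cozero sets lies in some $\Psi^{-1}(O_P)\subseteq T_{\psi(P)}$ with $\psi(P)\in C^*(X)$. This is (N).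

**Step 3: the paracompact case.** Let $X$ be wcU via $\phi$, bounded without loss of generality (compose with $\arctan$). For $a\ne b$ the function $g=\phi(a,b,\cdot)$ is in $C^*(X)$ and $(a,b)\in T_g$. So the open sets $T_g$, $g\in C^*(X)$, cover $X^2\setminus\Delta$. As $X$ is Hausdorff, so is $X^2\setminus\Delta$. If it is also paracompact, this cover has a subordinate locally finite partition of unity. That is (N), and Step 1 applies. $\square$

For the space of Theorem 3 this locates the failure of the patching attempt: the open sets $T_g$ do cover $X^2\setminus\Delta$, but (N) fails, so no locally finite partition of unity is subordinate to that cover. In particular $X^2\setminus\Delta$ is not paracompact there.
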